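# Stable groups of exponent $3\cdot 2^n$ are nilpotent-by-finite

## 1. Groups whose 2-subgroups have order at most two

Take a group $G$ that is definable in a model of a stable theory, and suppose that $g^{3\cdot 2^n}=1$ for all $g\in G$, for some fixed $n<\omega$. Must $G$ be nilpotent once we are allowed to pass to a subgroup of finite index? Poizat proved this for groups of finite Morley rank. The paper "Stable Groups, Mostly of Finite Exponent" (doi:10.1305/ndjfl/1093634651) extends it to $\mathfrak R$-groups, a restricted class of stable groups, and states the case of an arbitrary stable group as open. These notes prove that the answer is yes.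

**Definitions.** A formula $\varphi(x;y)$ ($x,y$ tuples) is *stable* if there is an integer $N$ such that no $x_1,\dots,x_N,e_1,\dots,e_N$ satisfy "$\varphi(x_j;e_l)$ holds if and only if $l\le j$". A theory is stable if all its formulas are. A *stable group* is a group definable (possibly with additional structure) in a model of a stable theory. A group has *exponent dividing $e$* if $g^e=1$ for all $g$; "exponent $3\cdot2^n$" is meant in this sense. A group is *nilpotent-by-finite* if it has a nilpotent normal subgroup of finite index. A *2-subgroup* is a subgroup all of whose elements have 2-power order. An *involution* is an element of order $2$. We write $a^g=g^{-1}ag$ and $[a,g]=a^{-1}a^g$.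

**Some groups to keep in mind.**

* $n=0$. Every group of exponent $3$ is nilpotent of class at most $3$ (Levi–van der Waerden). Stability is not needed.
* $S_3^{(\omega)}$, the direct sum of infinitely many copies of $S_3$, has exponent $6$ and is not nilpotent-by-finite. If $N$ is a nilpotent subgroup, its projection to each coordinate is nilpotent, hence proper in $S_3$. So $N$ lies in a direct sum of proper subgroups, which has infinite index. Hence stability must be used. We shall see that a stable group has no infinite strictly descending chain of centralizers; here, if $x_k$ is a noncentral element of the $k$-th factor, the groups $C(x_1,\dots,x_k)$ form such a chain.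
* Let $V$ be an infinite vector space over $\mathbb F_3$ and $G_1=V\rtimes\{\pm1\}$. It is interpretable in $(V,+)$, which is stable; every definable subset of $V$ is finite or cofinite. The elements $(v,-1)$ are involutions, the nontrivial $(v,1)$ have order $3$, and the product of two distinct involutions is some $(u,1)$ with $u\ne0$, of order $3$. So $G_1$ has exponent $6$ and its 2-subgroups have order at most two.
* Let $V$ be an infinite vector space over $\mathbb F_4$ and $G_2=V\rtimes\mathbb F_4^\times$. If $\zeta\ne 1$ then $1+\zeta+\zeta^2=0$, so $(v,\zeta)^3=1$, and $G_2$ has exponent $6$. Its Sylow 2-subgroup $V$ is infinite and normal of index $3$.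

**The ambient model.** $\mathfrak M$ is a monster model of the stable theory (very saturated and strongly homogeneous); "small" refers to it. *Definable* means definable with parameters in $\mathfrak M^{eq}$, so a quotient of a definable group by a definable normal subgroup is a definable group. We identify a definable group $G$ with $G(\mathfrak M)$.

Two tools are used from beginning to end. The first is about pairs of involutions.

**Fact 1.** Let $a,b$ be involutions. If $ab$ has odd order $r$, then $v=(ab)^{(r+1)/2}$ satisfies $a^v=b$. If $ab$ has even finite order, the unique involution $z(a,b)$ of $\langle ab\rangle$ commutes with $a$ and $b$, and $z(a,b)\notin\{a,b\}$. Moreover $z(a,b)=z(b,a)$ and $z(a,b)^g=z(a^g,b^g)$.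

*Proof.* We have $a(ab)a=ba=(ab)^{-1}$, so $a$ inverts $ab$, and likewise $b$. In the odd case $v^2=(ab)^{r+1}=ab$ and $av^{-1}a=v$, so $a^v=v^{-1}av=a\,(av^{-1}a)\,v=av^2=a\cdot ab=b$. In the even case the unique involution of $\langle ab\rangle$ is inverted, hence centralized, by $a$ and $b$. If $a$ or $b$ belonged to $\langle ab\rangle$, both would; a cyclic group has at most one involution, so $a=b$ and $ab=1$ has odd order, a contradiction. The last sentence holds because $ba=(ab)^{-1}$ generates $\langle ab\rangle$, and conjugation is an automorphism. $\square$

The second tool is generic types. A definable set $X\subseteq G$ is *generic* if finitely many left translates of $X$ cover $G$. A global type (a complete type over $\mathfrak M$) is generic if it contains only generic sets. $G^0$ denotes the intersection of all definable subgroups of finite index in $G$. We recall the following from Poizat, *Groupes stables*, and Wagner, *Stable Groups*. $G^0$ is normal and is type-definable over the parameters defining $G$, and $K^0=G^0$ for every definable $K\le G$ of finite index. Left and right translates, inverses and images under definable automorphisms of generic global types are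 generic. Each coset of $G^0$ contains exactly one generic global type. Let $p_G$ be the one that concentrates on $G^0$, and for a small model $M$ containing the parameters of $G$ let $p_G|M$ be its restriction. Since $p_G$ is unique, it is invariant under translation by $G^0$ on either side, under inversion, and under conjugation by $G$. Hence:

**Fact 2.** If $y\models p_G|M$, $a\in G^0\cap G(M)$ and $g\in G(M)$, then $y\in G^0$, and $ay,\ ya,\ y^{-1},\ gyg^{-1}$ all realize $p_G|M$.

*Example.* In $G_1$ a definable subgroup of finite index meets $V$ in an infinite definable subgroup, which is cofinite in $V$ and so equals $V$ (two disjoint cosets cannot both be cofinite). So $G_1^0=V$. There are two generic types, one in each coset of $V$, and $p_{G_1}$ is the type of a vector outside the small model.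

Fact 2 will be exploited in one way only. If $f$ is an $M$-definable function with values in a finite set of $M$-definable things, then $f(y)$ has the same value for all $y\models p_G|M$, because $p_G|M$ is a complete type over $M$. So $f(iy)=f(y)$ for $i\in G^0\cap G(M)$. We arrange that $f(iy)$ visibly differs from $f(y)$.

**Proposition 3.** Let $G$ be a stable group of exponent dividing $3\cdot2^n$ whose 2-subgroups have order at most two. Then $G$ has a definable normal subgroup of finite index and of exponent dividing $3$. In particular $G$ is nilpotent-by-finite.

*Proof.* The hypothesis says that there is no element of order $4$ and no pair of distinct commuting involutions (a 2-group of exponent $2$ is abelian). So it is first-order, and so is the conclusion for a fixed formula and index; we may take $G=G(\mathfrak M)$. Every element of $G$ has order dividing $6$. If $G$ has no involution, it has exponent dividing $3$. Otherwise let $i$ be an involution.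

**Step 1: all involutions are conjugate.** This lets us remove them all together. If $a,b$ are involutions and $ab$ had even order, $a$ and $z(a,b)$ would be distinct commuting involutions. So $ab$ has odd order and $a,b$ are conjugate by Fact 1.

**Step 2: $i\notin C^0$ for $C=C_G(i)$.** This handles the centralizer. The only involution of $C$ is $i$, so $y^3\in\{1,i\}$ for all $y\in C$. Let $M$ be a small model containing $i$ and the parameters of $G$, and let $y\models p_C|M$. The value $t_0=y^3\in\{1,i\}$ depends only on $p_C|M$. If $i\in C^0$, then $yi\models p_C|M$, so $t_0=(yi)^3=y^3i^3=t_0i$, a contradiction. Hence some definable subgroup of finite index in $C$ omits $i$. Its core $W$ in $C$ (the intersection of its finitely many conjugates) is definable, normal, of finite index, and has no involutions.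

**Step 3: $i\notin G^0$.** Suppose $i\in G^0$. Let the small model $M$ contain $i$ and the parameters for $G$ and $W$, and let $y\models p_G|M$. By Step 1's argument $ii^y$ has odd order $r$. Put $v=(ii^y)^{(r+1)/2}$, so $i^v=i^y$ and
$$\zeta(y):=yv^{-1}\in C_G(i).$$
This is an $M$-definable function of $y$ ($r$ is fixed by $p_G|M$). Now $iy\models p_G|M$ and $i^{iy}=i^y$, so $v$ does not change when $y$ is replaced by $iy$, and $\zeta(iy)=i\,\zeta(y)$. The finitely many cosets of $W$ in $C_G(i)$ have representatives in $M$, so $\zeta(y)$ and $\zeta(iy)$, which have the same type over $M$, lie in the same coset. Thus $\zeta(y)^{-1}i\,\zeta(y)=i\in W$, a contradiction.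

**Step 4: conclusion.** By Step 3 a definable subgroup of finite index omits $i$; its core $K$ in $G$ is normal and omits $i$, so by Step 1 it has no involutions. Its elements have odd order dividing $6$, so $K$ has exponent dividing $3$. $\square$

What changes in general? Three things.

1. **Larger finite Sylow 2-subgroups.** Step 3 needs $ii^y$ to have odd order. For bigger 2-subgroups nothing forces this. If $W$ exists, the argument of Step 3 even proves that the order is *even* for every involution $i\in G^0$. Then no element $v$ is at hand, $\zeta(y)$ cannot be formed, and the argument stops exactly there. What we get in exchange is a new involution $z(i,i^y)$, and the main work (Sections 6–8) is to use it.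
2. **Infinite Sylow 2-subgroups.** These occur, as in $G_2$. Then there is no order to induct on. One must show that they are finite modulo a normal 2-subgroup $O$ (Section 5).
3. **The extension.** When $K/O$ has exponent $3$ and $O$ is a 2-group, $K$ need not be nilpotent-by-finite for purely group-theoretic reasons. Look at $A_4^{(\omega)}$: it has exponent $6$, its Sylow 2-subgroup is normal with quotient of exponent $3$, and projecting to coordinates as for $S_3^{(\omega)}$ shows it is not nilpotent-by-finite. Section 9 deals with this.

## 2. Theorems A and B, and the passage to the monster model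

Call an integer $e\ge1$ *soluble* if every finite group of exponent dividing $e$ is soluble. By Cauchy's theorem a finite group of exponent dividing $3\cdot2^n$ has order $2^a3^b$, so it is soluble by Burnside's $p^aq^b$ theorem. Thus $3\cdot2^n$ is soluble.

**Theorem A.** Let $G$ be a group definable (or interpretable) in a model of a stable theory, with $g^{3\cdot2^n}=1$ for all $g\in G$. Then $G$ has definable normal subgroups $O,E$ with $O$ a nilpotent 2-group, $E$ of exponent dividing $3$, $O\cap E=1$, $[O,E]=1$, $OE$ nilpotent and $|G:OE|<\infty$. In particular $G$ is nilpotent-by-finite.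

**Theorem B.** Let $G$ be a stable group of exponent dividing $e=2^nm$, with $m$ odd and $e$ soluble, and suppose the orders of the 2-subgroups of $G$ are finite and bounded. Then $G$ has a definable normal subgroup of finite index without involutions.

**Reduction to $\mathfrak M$.** Both theorems may be proved for $G=G(\mathfrak M)$. The exponent condition is first-order. So are the conclusions: for given formulas $\chi,\varepsilon$ and integers $c,c',s$, the statement "$\chi(x,b)$ and $\varepsilon(x,b')$ define normal subgroups of $G$, the first of exponent dividing $2^n$ and class $\le c$, the second of exponent dividing $3$; they commute elementwise, intersect trivially, and their product is nilpotent of class $\le c'$ and of index $s$" is a first-order condition on $b,b'$. If such $b,b'$ exist in $\mathfrak M$, they exist in the original model. Theorem B is treated the same way. Its hypothesis also passes to $\mathfrak M$. If all 2-subgroups in the original model have order $\le2^s$, then "there is no 2-subgroup of order $2^{s+1}$" is a first-order statement, so it holds in $\mathfrak M$. By Proposition 7(a) below, 2-subgroups of $G(\mathfrak M)$ are locally finite. So one of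 order $>2^s$ would contain a finite subgroup of order $\ge2^{s+1}$, hence one of order exactly $2^{s+1}$.

*Sylow* will mean maximal 2-subgroup. By Zorn's lemma every 2-subgroup lies in a Sylow subgroup.

## 3. Chains of intersections and nilpotent 2-subgroups

We need to control arbitrary, not only definable, subgroups. Therefore the chain condition is stated for traces on an arbitrary subgroup $H$.

**Lemma 4** (Baldwin–Saxl). Let $(G_b)$ be a uniformly definable family of groups and $\varphi(x;y)$ a formula. There is $k$ such that for every $b$, every subgroup $H\le G_b$ (not necessarily definable) and every family $\mathcal F$ of subgroups of $H$ of the form $H\cap\varphi(\mathfrak M;c)$: the intersection $\bigcap\mathcal F$ is the intersection of at most $k$ members of $\mathcal F$, and chains of intersections of subfamilies of $\mathcal F$ have at most $k$ members.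

*Proof.* **Step 1: finite intersections need boundedly many members.** Suppose $H_0,\dots,H_r\in\mathcal F$ and no $H_j$ contains the intersection of the others. Choose $h_j\in\bigcap_{i\ne j}H_i\setminus H_j$. For $I\subseteq\{0,\dots,r\}$ let $h_I$ be the product of the $h_j$, $j\in I$, in increasing order. If $i\notin I$, all factors lie in $H_i$; if $i\in I$, exactly one factor does not. So $h_I\in H_i$ if and only if $i\notin I$. Thus the parameters $c_i$ of the $H_i$ are shattered by $\varphi$. Choosing $I=\{j+1,\dots,r\}$ gives elements $x_j$ with $\varphi(x_j;c_l)$ if and only if $l\le j$, so $r$ is bounded by stability. Omitting redundant members, every intersection of a finite nonempty subfamily is one of at most $k'$ members, with $k'$ depending only on $\varphi$. So it is the trace on $H$ of an instance of $\psi(x;y_1,\dots,y_{k'})=\bigwedge_{i\le k'}\varphi(x;y_i)$.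

**Step 2: chains of finite intersections are bounded.** Let $K_1>\dots>K_s$ be a strict chain of such traces, $K_j=H\cap\psi(\mathfrak M;e_j)$, and choose $x_j\in K_j\setminus K_{j+1}$ for $j<s$. For $j,l<s$, $\psi(x_j;e_l)$ holds if and only if $l\le j$. So $s$ is bounded by stability of $\psi$.

**Step 3: arbitrary intersections.** By Step 2 the finite intersections of a nonempty subfamily have a least member. It is the full intersection of the subfamily. So all intersections of nonempty subfamilies are among the traces considered, and the empty intersection $H$ adds at most one member to a chain. $\square$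

Apply this to $\varphi(x;y)$: $xy=yx$. For a definable group $G$ there is $d_0=d_0(G)$ such that chains of centralizers $C_H(X)$, $X\subseteq H\le G$, have at most $d_0$ members. For $H\le G$ let $d(H)\le d_0$ be the maximal number of members of such a chain in $H$. The largest and smallest such centralizers are $H$ and $Z(H)$, so $d(H)=1$ if and only if $H$ is abelian. If $a\in H\setminus Z(H)$, a chain of groups $C_{C_H(a)}(X_i)=C_H(X_i\cup\{a\})$ can be prolonged by $H$ on top. Hence
$$d(C_H(a))<d(H)\qquad\text{for } a\in H\setminus Z(H). \tag{1}$$

**Where stability enters for 2-groups.** Without stability a locally finite 2-group of exponent $4$ need not be nilpotent. Let $B$ be an infinite elementary abelian 2-group and $P=\mathbb F_2[B]\rtimes B$. Squares lie in $V=\mathbb F_2[B]$, so $P$ has exponent $4$. A central element $(f,b)$ has $b=1$ (otherwise $b$ moves the basis element $1$ of $V$), and $f$ is then $B$-invariant with finite support, so $f=0$. Thus $Z(P)=1$ and $P$ is not nilpotent. Note that $C_V(B)=0$, while $C_V(B_0)\ne0$ for each finite $B_0\le B$, since it contains $\sum_{b\in B_0}b$. The next proof works because in a stable group $C_V(B)=C_V(B_0)$ for some $B_0$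 of bounded size.

**Lemma 5.** Let $G$ be a definable group and $q=p^n$ a prime power. There is $c$ such that every locally finite $p$-subgroup $P\le G$ of exponent dividing $q$ is nilpotent of class $\le c$.

*Proof.* **Step 1: upper central series are traces.** We want formulas $\varphi_j$ such that for every subgroup $N\le G$, $Z_j(N)=N\cap\varphi_j(\mathfrak M;\bar b)$ for some $\bar b$ in $N$. Let $\varphi_0$ be $x=1$. Given $\varphi_j$, for $a\in N$ the set $N_a=\{x\in N:[x,a]\in Z_j(N)\}$ is a subgroup (the preimage of a centralizer in $N/Z_j(N)$), and it equals $N\cap\{x:\varphi_j([x,a];\bar b)\}$. By Lemma 4, $Z_{j+1}(N)=\bigcap_{a\in N}N_a$ is the intersection of a bounded number of the $N_a$. This gives $\varphi_{j+1}$.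

**Step 2: if $P\le G$ is a nonabelian locally finite $p$-group, then $Z_2(P)>Z(P)$.** This gives the element that starts the induction. By Step 1 there is a finite $A\subseteq P$ with $Z_2(P)=\{x\in P:[x,a]\in Z(P)\text{ for all }a\in A\}$. Take a finite subgroup $K\supseteq A$ of $P$ with $K\not\le Z(P)$. The nontrivial finite $p$-group $K/(K\cap Z(P))$ has nontrivial center, so there is $h\in K\setminus Z(P)$ with $[h,K]\le Z(P)$. Then $h\in Z_2(P)$.

**Step 3: set-up of the induction.** By induction on $d$ we find $c_d$ bounding the class of $P$ whenever $d(P)\le d$. Put $c_1=1$. Let $P$ be nonabelian with $d(P)\le d$, $a\in Z_2(P)\setminus Z(P)$ and $N=C_P(a)$. The map $x\mapsto[a,x]$ is a homomorphism $P\to Z(P)$, since $[a,xy]=[a,y][a,x]^y$ and commutators with $a$ are central. Its kernel is $N$. So $N\trianglelefteq P$ and $B=P/N$ is abelian of exponent dividing $q$. By (1) and induction $N$ has class $\le c_{d-1}$.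

**Step 4: $P$ acts nilpotently on each factor of the upper central series of $N$.** Fix $j<c_{d-1}$, $H=Z_{j+1}(N)$, $V=H/Z_j(N)$; both terms are normal in $P$. Since $[H,N]\le Z_j(N)$, $V$ is abelian and $N$ acts trivially on it. So $V$ is a $(\mathbb Z/q)[B]$-module. For $s\in P$ the preimage in $H$ of $C_V(s)$ is $\{g\in H:[g,s]\in Z_j(N)\}=H\cap\{x:\varphi_j([x,s];\bar b)\}$, because $[g,s]\in H\le N$. By Lemma 4 there are $s_1,\dots,s_k\in P$, with $k=k_j$ depending only on $j$ and $G$, such that $C_V(P)=C_V(s_1,\dots,s_k)$. Let $B_0\le B$ be generated by the images of the $s_i$. Then $|B_0|\le q^k$ and $C_V(B_0)=C_V(B)$.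

Let $I_0$ be the augmentation ideal of $(\mathbb Z/q)[B_0]$ and $I$ that of $\mathbb F_p[B_0]$. The ideal $I$ is generated by the finitely many commuting elements $b-1$, with $(b-1)^q=b^q-1=0$, so it is nilpotent. Its powers therefore strictly decrease until they reach $0$, and $I^{|B_0|}=0$ by counting dimensions. Hence $I_0^{|B_0|}\subseteq p\,(\mathbb Z/q)[B_0]$, and $I_0^t=0$ for $t=nq^k$. Put $V_r=\{v\in V:I_0^rv=0\}$. So $V_0=0$, $V_t=V$, $V_1=C_V(B_0)=C_V(B)$. Let $v\in V_r$ with $r\ge1$, and $b\in B$. Since $B$ is commutative and $I_0^{r-1}v\subseteq V_1$,
$$I_0^{r-1}(b-1)v=(b-1)I_0^{r-1}v\subseteq(b-1)V_1=0 .$$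
So $(b-1)V_r\subseteq V_{r-1}$. In group terms, $[H,\underbrace{P,\dots,P}_{t_j}]\le Z_j(N)$ with $t_j=nq^{k_j}$.

**Step 5: the bound.** We have $P'\le N$ as $P/N$ is abelian, and going down through $j=c_{d-1}-1,\dots,0$, commutating $N$ with $P$ a total of $\sum_jt_j$ times gives $1$. So the class of $P$ is at most $c_d:=1+\sum_{j<c_{d-1}}t_j$. Take $c=c_{d_0}$. $\square$

**Lemma 6.** Let $(G_b)$ be a uniformly definable family of groups and $c\ge0$. There is a formula $\theta$ such that every nilpotent subgroup $A\le G_b$ of class $\le c$ is contained in a nilpotent subgroup of class $\le c$ of the form $\theta(\mathfrak M;b,y)$.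

*Proof.* Induction on $c$; for $c=0$ take the trivial group. Let $H_1=C_{G_b}(C_{G_b}(A))\ge A$. By Lemma 4 it is the centralizer of boundedly many elements, hence uniformly definable. We have $Z(A)\le C_{G_b}(A)$, which $H_1$ centralizes, and $Z(A)\le A\le H_1$, so $Z(A)\le Z(H_1)$. Thus $AZ(H_1)/Z(H_1)$ is a quotient of $A/Z(A)$ and has class $\le c-1$. It sits in $H_1/Z(H_1)$, a member of a uniformly definable family. By induction it lies in a nilpotent group of class $\le c-1$ from a uniformly definable family. The preimage in $H_1$ has class $\le c$, because $Z(H_1)$ is central. $\square$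

## 4. Sylow 2-subgroups: definability and conjugacy

Two facts about locally finite groups are used freely: an extension of a locally finite group by a locally finite group is locally finite, and a periodic nilpotent group is locally finite and is the direct product of its primary components.

**Proposition 7.** Let $G$ be a definable group of exponent dividing $2^nm$, $m$ odd.

(a) All 2-subgroups of $G$ are locally finite and nilpotent, of class $\le c=c(G)$.

(b) The Sylow 2-subgroups of $G$ are uniformly definable; so chains of intersections of Sylow 2-subgroups have bounded length.

(c) All Sylow 2-subgroups of $G$ are conjugate.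

*Proof.* The elements of a 2-subgroup have order dividing $2^n$. Let $c$ be as in Lemma 5 for $q=2^n$, and $\theta$ as in Lemma 6. The pattern in (a) and (c) is the same: take a maximal bad intersection $D$, pick involutions in two normalizers modulo $D$, and connect them.

**(a): from locally finite subgroups to all 2-subgroups.** Let $P$ be a 2-subgroup and $R$ a maximal locally finite subgroup of $P$. By Lemma 5, $R$ is nilpotent of class $\le c$, so $R\le\tilde R=\theta(\mathfrak M;b)$ nilpotent. $P\cap\tilde R$ is nilpotent and periodic, hence locally finite, so $R=P\cap\tilde R$. By Lemma 4 (with $H=P$), chains of intersections of such groups $R$ have bounded length. Suppose there are two distinct ones, and choose $D=R_1\cap R_2$ maximal among intersections of two distinct ones. Then $D<R_1,R_2$. By the normalizer condition in nilpotent groups there are $x\in N_{R_1}(D)$, $w\in N_{R_2}(D)$ whose images in $N_P(D)/D$ are involutions. These images generate a finite group, as their product has finite order. So $\langle D,x,w\rangle$ is locally finite and lies in a maximal locally finite $R_3\le P$. As $R_3\cap R_1>D$ and $R_3\cap R_2>D$, maximality of $D$ gives $R_1=R_3=R_2$, a contradiction.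 So there is only one $R$; it contains every cyclic subgroup of $P$, so $R=P$. Now Lemma 5 applies to $P$.

**(b): a defining formula.** Let $P$ be Sylow. By (a) and Lemma 6, $P\le\tilde P=\theta(\mathfrak M;b)$ nilpotent. The 2-elements of $\tilde P$, that is $\{x\in\tilde P:x^{2^n}=1\}$, form a 2-subgroup containing $P$, hence equal to $P$. Lemma 4 gives the chain condition.

**(c): conjugacy.** Otherwise choose $D=P_1\cap P_2$ maximal among intersections of nonconjugate Sylow subgroups; this is possible by (b). Then $D<P_1,P_2$, so there are involutions $x\in N_{P_1}(D)/D$ and $w\in N_{P_2}(D)/D$. If $xw$ has odd order, then by Fact 1 some $h\in N_G(D)$ satisfies $x^h=w$ modulo $D$. So $P_1^h\cap P_2$ contains the preimage of $\langle w\rangle$ and is larger than $D$. By maximality $P_1^h$ and $P_2$ are conjugate, a contradiction. If $xw$ has even order, put $t=z(x,w)$ and let $R_1,R_2$ be Sylow subgroups containing the preimages of the 2-groups $\langle x,t\rangle$ and $\langle t,w\rangle$. Then $P_1\cap R_1$, $R_1\cap R_2$, $R_2\cap P_2$ all properly contain $D$. So $P_1,R_1,R_2,P_2$ are conjugate, a contradiction. $\square$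

Let $O_2(G)$ be the intersection of all Sylow 2-subgroups. By Lemma 4 it is a finite intersection of Sylow subgroups, so it is definable. It is normal, and it is the largest normal 2-subgroup: if $Q$ is a normal 2-subgroup and $P$ is Sylow, $QP$ is a 2-group, so $Q\le P$.

**Lemma 8.** Let $Y$ be a definable group of finite exponent, $W\trianglelefteq Y$ definable of finite index without involutions, $P$ a Sylow 2-subgroup of $Y$. Then $PW/W$ is a Sylow 2-subgroup of the finite group $Y/W$.

*Proof.* Otherwise there is a 2-group $X/W$ containing $PW/W$ with index $2$. Let $g\in X\setminus PW$. As $PW\trianglelefteq X$, $P$ and $P^g$ are Sylow subgroups of $PW$, which is definable (a finite union of cosets of $W$). By Proposition 7(c), $P^g=P^h$ with $h\in PW$. Put $x=gh^{-1}$; then $x\in N_X(P)\setminus PW$. If $x$ has order $2^ab$ with $b$ odd, then $x^b\notin PW$ since $|X:PW|=2$, and $x^b$ is a 2-element normalizing $P$. So $P\langle x^b\rangle$ is a 2-group properly containing $P$, a contradiction. $\square$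

## 5. In exponent $3\cdot2^n$ the Sylow 2-subgroups are commensurable

Theorem B speaks only about finite Sylow subgroups. The next proposition makes them finite modulo $O_2(G)$. In $S_3^{(\omega)}$ it fails: $O_2=1$, but the Sylow subgroups $\bigoplus_k\langle a_k\rangle$ ($a_k$ an involution of the $k$-th factor) are infinite. There a noncommensurable pair can agree in the first $r$ coordinates and in no others, so intersections of noncommensurable pairs have no maximal member. A stable group does have such a member $D$.

A first try is to take one involution $x$ of $N_M(D)/D$ and one involution $j$ of $N_N(D)/D$ and look at $xj$. One can force $xj$ to have order $3$, but that is no contradiction: $\langle x,j\rangle\cong S_3$ is a perfectly good configuration. What has not been used yet is that one of the indices is *infinite*. It yields two commuting involutions on one side, and these cannot both live with $j$.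

**Proposition 9.** Let $G$ be a definable group of exponent dividing $3\cdot2^n$. Then $O_2(G)$ has finite index in every Sylow 2-subgroup.

*Proof.* $O_2(G)$ is a finite intersection of Sylow subgroups, so it suffices to show that all Sylow subgroups are pairwise commensurable. Suppose not. By Proposition 7(b) choose $D=M\cap N$ maximal among intersections of noncommensurable pairs of Sylow subgroups, with $|M:D|$ infinite. Also $D<N$, since otherwise $N\le M$ and $N=M$.

**Step 1: $N_M(D)/D$ is infinite.** An infinite index alone does not give an infinite normalizer, so we work with the upper central series of $M$. Let $Z_i=Z_i(M)$ and take $i$ minimal with $|DZ_{i+1}:D|$ infinite. Put $D_1=DZ_i$ and $Y=DZ_{i+1}$. Then $|D_1:D|<\infty$. As $[D,Z_{i+1}]\le Z_i$, $Y$ normalizes $D_1$. So all $D^y=M^y\cap N^y$ ($y\in Y$) lie in $D_1$ with the same finite index. By Proposition 7(b), $D_0=\bigcap_{y\in Y}D^y$ is a finite intersection of groups $D^y$. Hence $|D_1:D_0|<\infty$, and $D_0\trianglelefteq Y$.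

Now $\bar Y=Y/D_0$ is infinite and nilpotent, and $\bar D=D/D_0$ is finite. Let $j$ be minimal with $Z_j(\bar Y)$ infinite. For $f\in\bar D$ the map $Z_j(\bar Y)\to Z_{j-1}(\bar Y)$, $x\mapsto[x,f]$, has finite image. Since $x^{-1}x^f=x'^{-1}x'^f$ means that $x'x^{-1}$ commutes with $f$, its fibers are cosets of $C_{Z_j(\bar Y)}(f)$. So this centralizer has finite index in $Z_j(\bar Y)$. Intersecting over the finite group $\bar D$, we see that $C_{Z_j(\bar Y)}(\bar D)$ is infinite. Its preimage $S\le Y\le M$ normalizes $D$, and $(S\cap D)/D_0$ is finite while $S/D_0$ is infinite. So $N_M(D)/D$ is infinite.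

**Step 2: $N_M(D)/D$ contains two distinct commuting involutions.** It is an infinite, locally finite 2-group of exponent dividing $2^n$. Suppose it had a unique involution. Then its finite subgroups would be cyclic or generalized quaternion, hence of order $\le2^{n+1}$. By local finiteness a finite subgroup of largest order contains every element, so $N_M(D)/D$ would be finite, a contradiction. So there are two distinct involutions. If they do not commute, their product has even order, and we replace one of them by $z(\cdot,\cdot)$, which commutes with the other and differs from it. Call the resulting pair $a,b$.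

**Step 3: an involution on the other side forms products of order $3$.** Let $j\in N_N(D)/D$ be an involution; it exists since $D<N$ and $N$ is nilpotent. Note that $(N_M(D)/D)\cap(N_N(D)/D)=1$ as $M\cap N=D$. Let $x$ be any involution of $N_M(D)/D$. Then $x\ne j$. If $xj$ had even order, put $t=z(x,j)$ and let $R_1,R_2$ be Sylow subgroups containing the preimages of $\langle x,t\rangle$ and $\langle t,j\rangle$. Then $M\cap R_1$, $R_1\cap R_2$, $R_2\cap N$ properly contain $D$. By maximality of $D$ each of these pairs is commensurable, so $M$ and $N$ are commensurable, a contradiction. So $xj$ has odd order, different from $1$ and dividing $3\cdot2^n$: the order is $3$. Equivalently, $jxj=xjx$.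

**Step 4: the computation.** Apply Step 3 to $a$, $b$ and $v=ab$, which is also an involution. Then
$$jvj=(jaj)(jbj)=(aja)(bjb)=a(jvj)b=a(vjv)b=bja,$$
because $av=b$ and $vb=a$. On the other hand $jvj=vjv=(ba)j(ba)$. So $(ba)j(ba)=bja$. Cancelling $b$ on the left and $a$ on the right gives $ajb=j$, that is, $a=jbj=bjb$. Hence $j=bab=a$, contrary to $a\neq j$. $\square$

## 6. Centralizers of involutions in a minimal counterexample to Theorem B

We turn to finite Sylow subgroups. Fix $\mathfrak M$ and $e=2^nm$ as in Theorem B. Suppose the theorem fails for some definable group, and choose a counterexample $G$ whose Sylow 2-subgroup $T$ has least order. Then $T\ne1$. All Sylow subgroups are conjugate, so a 2-subgroup of order $|T|$ is Sylow. If $Q$ is a finite normal 2-subgroup of a definable group $X$, the Sylow subgroups of $X/Q$ are the groups $P/Q$ with $P$ Sylow in $X$. A definable subgroup of finite index without involutions yields a normal one by taking the core. Write $p=p_G$.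

The plan is to repeat Proposition 3: put involutions into $G^0$, make centralizers good by induction, and look at a generic conjugate.

**Lemma 10.** All 2-elements of $G$ lie in $G^0$.

*Proof.* Every definable subgroup of finite index contains a normal one, so let $K\trianglelefteq G$ be definable of finite index. If its Sylow subgroups had order $<|T|$, then by minimality $K$, and hence $G$, would satisfy the conclusion of Theorem B. So $K$ contains a Sylow subgroup of $G$ and, being normal, all of them. $\square$

**Lemma 11.** Let $C$ be a definable group of exponent dividing $2^nm$, $m$ odd, and $Q\le Z(C)$ a finite 2-group such that $C/Q$ has no involutions. Then $Q\cap C^0=1$.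

*Proof.* This is Step 2 of Proposition 3. All elements of $C/Q$ have odd order, so $y^m\in Q$ for all $y\in C$. Let $M\supseteq Q$ be a small model over which $C$ is defined and $y\models p_C|M$. The value $y^m=t_0\in Q$ depends only on $p_C|M$. For $t\in Q\cap C^0$ also $yt\models p_C|M$, so $t_0=(yt)^m=t_0t^m$. Thus $t^m=1$, and $t=1$ since $m$ is odd. $\square$

**Lemma 12.** For every involution $i\in G$, $C_G(i)$ has a definable normal subgroup $W_i$ of finite index without involutions.

*Proof.* The Sylow subgroups of $C_G(i)/\langle i\rangle$ have order $<|T|$. By minimality there is a definable $K\trianglelefteq C_G(i)$ of finite index, containing $i$, with $K/\langle i\rangle$ without involutions. An involution of $K$ has image of order $\le2$ in $K/\langle i\rangle$, so $i$ is the only involution of $K$. By Lemma 11, $i\notin K^0$. So some definable subgroup of finite index in $K$ omits $i$ and hence has no involutions. Take its core in $C_G(i)$. $\square$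

**The finite groups $F_i$.** For an involution $i$ put $C_i=C_G(i)\cap G^0$. By Lemma 10 it contains all 2-elements of $C_G(i)$. In a periodic group, "no involutions" means "all elements have odd order". This property passes to quotients and to extensions, so a product of two normal subgroups without involutions has none. Therefore $C_i$ has a largest normal subgroup $E_i$ without involutions. Since $W_i\cap G^0$ is normal in $C_i$ without involutions,
$$W_i\cap G^0\le E_i, \tag{2}$$
so $F_i:=C_i/E_i$ is finite. It is soluble because $e$ is, and it has no nontrivial normal subgroup of odd order, by maximality of $E_i$. Everything is compatible with conjugation: $C_i^g=C_{i^g}$ and $E_i^g=E_{i^g}$ for $g\in G$. Finally, Fact 1 gives the following rule.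

(3) *Two involutions $u,u'$ of $C_i$ in the same coset of $E_i$ are conjugate by an element of $E_i$. Two involutions of $C_G(i)$ in the same coset of $W_i$ are conjugate by an element of $W_i$.*

Indeed $uu'$ lies in $E_i$ (respectively $W_i$), so it has odd order, and the conjugating element is a power of $uu'$.

*Example.* Suppose $G$ has a Sylow subgroup $T$ with $i\in Z(T)$. Then $T\le C_i$ and $T\cap E_i=1$, so $T$ embeds in $F_i$. One should think of $F_i$ as the finite group that records the 2-structure around $i$.

**Lemma 13.** Let $i$ be an involution, $M$ a small model containing $i$ and parameters for $G$ and $W_i$, and $y\models p|M$. Then $ii^y$ has even order.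

*Proof.* This is Step 3 of Proposition 3, read backwards. Suppose $ii^y$ has odd order $r$, and put $v=(ii^y)^{(r+1)/2}$. Then $i^v=i^y$, so $\zeta(y):=yv^{-1}\in C_G(i)$ is an $M$-definable function of $y$. By Lemma 10, $i\in G^0$, so $iy\models p|M$. As $i^{iy}=i^y$, $\zeta(iy)=i\zeta(y)$. The elements $\zeta(y)$ and $\zeta(iy)$ have the same type over $M$, and the cosets of $W_i$ in $C_G(i)$ have representatives in $M$, so both elements lie in the same coset of $W_i$. Thus $\zeta(y)^{-1}i\,\zeta(y)=i\in W_i$, a contradiction. $\square$

If $|T|=2$ we are done at this point, as in Section 1. In general we are stuck unless we use the involution $z(i,i^y)$.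

## 7. The involution $z(i,i^y)$ and the map $\sigma_T$

The element $z(i,i^y)$ moves with $y$. However, it lives in $C_G(i)$, which has only finitely many cosets of $W_i$, so its coset does not move. That coset is the constant that replaces $\zeta$.

**Lemma 14.** For $i,M,y$ as in Lemma 13 let $z=z(i,i^y)$. Then $z\in C_i$, and the coset $s_i:=zE_i\in F_i$ does not depend on $y$, $M$ or $W_i$. It is an involution of $F_i$, and $s_{i^g}=(s_i)^g$ for all $g\in G$.

*Proof.* By Fact 1, $z$ is an involution commuting with $i$, so $z\in C_i$ by Lemma 10.

**Step 1: independence.** $z$ is an $M$-definable function of $y$, so the coset $zW_i$ depends only on $p|M$. For $y,y'\models p|M$ with corresponding $z,z'$ we get $z^{-1}z'\in W_i\cap G^0\le E_i$ by (2). Given two choices of $(M,W_i)$, take a small model containing both models; a realization of $p$ over it realizes $p$ over both, so both choices give the same coset $zE_i$.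

**Step 2: equivariance.** This holds for *all* $g\in G$, and later we use it for $g=y$. Choose $M$ containing $g$, $i$ and the parameters of $G$, $W_i$. Then $W_i^g$ serves for $i^g$. For $y\models p|M$,
$$z(i^g,i^{gy})=z(i,i^{gyg^{-1}})^g,\qquad gyg^{-1}\models p|M .$$
The left side lies in $s_{i^g}$ and the right side in $(s_i)^g$.

**Step 3: order.** $z^2=1$ and $z\notin E_i$, as $E_i$ has no involutions. $\square$

The next step turns the coset $s_i$ into an actual element of a Sylow subgroup.

**Lemma 15.** Let $T$ be any Sylow 2-subgroup of $G$ and $i$ an involution in $Z(T)$. There is a unique $k\in Z(T)$ with $kE_i=s_i$; it is an involution, and $k\ne i$. Moreover $k$ is the only element of $T$ in $s_i$. We write $k=\sigma_T(i)$. For all $g\in G$,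
$$\sigma_{T^g}(i^g)=\sigma_T(i)^g. \tag{4}$$

*Proof.* We have $T\le C_i$ by Lemma 10, and $T\cap E_i=1$.

**Step 1: uniqueness and the properties of $k$.** If $k,k'\in T$ lie in $s_i$, then $k^{-1}k'\in T\cap E_i=1$. Also $k^2\in T\cap E_i=1$, and $k\neq1$ as $s_i\ne1$. If $k=i$, then with $z$ as in Lemma 14 $zi\in E_i$, and $z,i$ are commuting involutions, so $zi$ has order at most two and must be $1$. Then $z=i$, contrary to Fact 1.

**Step 2: existence, by moving $T$ into $C_G(z)$.** Let $M$ contain $T$ in addition, $W=W_i$, $y\models p|M$, $z=z(i,i^y)$. For $t\in T\le C_G(i)$ we have $z^t=z(i,i^{yt})$, and $yt\models p|M$ since $T\le G^0$. So $z^t\in zW$, because $zW$ depends only on $p|M$. By (3), $z^t=z^w$ for some $w\in W$, so $tw^{-1}\in C_G(z)$. Hence $WT=WY$ with $Y=C_{WT}(z)$ definable, and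
$$Y/(Y\cap W)\cong WT/W\cong T .$$
By Lemma 8, applied to $Y\cap W\trianglelefteq Y$, a Sylow subgroup $T_1$ of $Y$ satisfies $T_1(Y\cap W)=Y$. As $T_1\cap W=1$, $|T_1|=|T|$, so $T_1$ is Sylow in $G$, and $T_1W=YW=WT$. Since $z$ centralizes $T_1$, $T_1\langle z\rangle$ is a 2-group, so $z\in Z(T_1)$.

**Step 3: moving back.** $T_1$ and $T$ are Sylow subgroups of the definable group $WT=T_1W$. By Proposition 7(c) they are conjugate in it, and elements of $T_1$ normalize $T_1$, so $T_1^w=T$ for some $w\in W$. Then $k=z^w\in Z(T)$ is an involution. The element $z^{-1}k=[z,w]$ lies in $W$ because $z\in C_G(i)$ normalizes $W$, and it lies in $G^0$ because $z$ and $k$ do. So $z^{-1}k\in E_i$ by (2), and $kE_i=s_i$.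

**Step 4: equivariance.** $\sigma_T(i)^g\in Z(T^g)$ lies in $(s_i)^g=s_{i^g}$ by Lemma 14. So (4) follows from uniqueness. $\square$

*Small cases.* If $Z(T)$ has only one involution, for instance if $T$ is cyclic, Lemma 15 is already a contradiction, since it produces a second one. The first case left is $T$ a Klein four-group $\{1,i,k,ik\}$, and there we need to know how $\sigma_T$ acts on the other involutions.

## 8. A fixed-point-free pairing and an orbit of odd size

For $i\in Z(T)$ and $k=\sigma_T(i)$ we look at the third involution $ik$. The symmetry to exploit is that $z(i,i^y)$ is the same involution whether seen from $i$ or from $i^y$. We then look at $i$ and $i^y$ from inside the finite group $F_z$, where solubility forces them to commute.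

**Lemma 16.** Let $i\in Z(T)$ be an involution and $k=\sigma_T(i)$. Then $ik=i^x$ for some $x\in N_G(T)$, and $\sigma_T(ik)=k$.

*Proof.* Let $M\supseteq T$ contain the parameters for $G$ and $W_i$, $y\models p|M$, $i'=i^y$, $z=z(i,i')$.

**Step 1: a Sylow subgroup with $i$ and $z$ in its center.** We have $zE_i=s_i=kE_i$, so (3) gives $z=k^\epsilon$ with $\epsilon\in E_i$. Put $T_1=T^\epsilon$. As $\epsilon$ centralizes $i$, both $i=i^\epsilon$ and $z=k^\epsilon$ lie in $Z(T_1)$.

**Step 2: a Sylow subgroup with $i'$ and $z$ in its center.** We have $z^{y^{-1}}=z(i^{y^{-1}},i)=z(i,i^{y^{-1}})$, and $y^{-1}\models p|M$. So $z^{y^{-1}}\in s_i$, and by Lemma 14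
$$z\in(s_i)^y=s_{i'} . \tag{5}$$
Also $k^y\in(s_i)^y=s_{i'}$. By (3) for $i'$, $z=k^{yf}$ with $f\in E_{i'}$. Put $T_2=T^{yf}$. Then $i'=i^{yf}\in Z(T_2)$ and $z\in Z(T_2)$.

**Step 3: $i$ and $i'$ commute modulo $E_z$.** Let $F=F_z=C_z/E_z$, with bars for images. Both $i,i'$ lie in $C_z$, and $T_1,T_2\le C_z$ are Sylow in $C_G(z)$. By Lemma 8 their images in $C_G(z)/W_z$ are Sylow, hence Sylow in the subgroup $C_zW_z/W_z\cong C_z/(C_z\cap W_z)$. By (2), $C_z\cap W_z\le E_z$, so $F$ is a quotient of the latter group. Hence $\bar T_1,\bar T_2$ are Sylow 2-subgroups of $F$.

$F$ is finite, soluble and without nontrivial normal subgroups of odd order. So its Fitting subgroup is $R=O_2(F)$, and $C_F(R)\le R$, as in every finite soluble group. Since $R\le\bar T_1$ and $\bar i\in Z(\bar T_1)$, we get $\bar i\in C_F(R)\le R$, so $\bar i\in Z(R)$. Likewise $\bar i'\in Z(R)$, using $\bar T_2$. So $\bar i$ and $\bar i'$ commute and $\bar i\,\bar i'$ has order $\le2$. But $z\in\langle ii'\rangle$ and $\bar z\ne1$, so $1\neq\bar z\in\langle\bar i\,\bar i'\rangle$. Hence $\bar z=\bar i\,\bar i'$, that is, $i'\in izE_z$.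

**Step 4: $i'$ is conjugate to $iz$ by an element that fixes $z$.** As $i\ne z$ commute, $iz$ is an involution. By (3) for $E_z$, $i'=(iz)^g$ with $g\in E_z$, and $g$ centralizes $z$.

**Step 5: $\sigma_T(ik)=k$.** Now $i'=(iz)^g\in Z(T_1^g)$, $z=z^g\in Z(T_1^g)$, and $z\in s_{i'}$ by (5). By uniqueness in Lemma 15, $\sigma_{T_1^g}(i')=z$. Conjugating by $g^{-1}$, (4) gives $\sigma_{T_1}(iz)=z$. Conjugating by $\epsilon^{-1}$, which sends $T_1,i,z$ to $T,i,k$, gives $\sigma_T(ik)=k$.

**Step 6: $i$ and $ik$ are conjugate in $N_G(T)$.** The element $ik=(iz)^{\epsilon^{-1}}$ is conjugate in $G$ to $i'=i^y$, hence to $i$. Say $ik=i^{x_0}$. Then $ik\in Z(T)\cap Z(T^{x_0})$, so $T$ and $T^{x_0}$ are Sylow subgroups of $C_G(ik)$. By Proposition 7(c), $T^{x_0h}=T$ with $h\in C_G(ik)$. Put $x=x_0h$; then $x\in N_G(T)$ and $i^x=(ik)^h=ik$. $\square$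

**End of the proof of Theorem B.** Let $i\in Z(T)$ be an involution, $N=N_G(T)$, and $\mathcal C=i^N\subseteq Z(T)$, a finite set of involutions. We count $\mathcal C$ modulo $2$ in two ways.

**Step 1: $|\mathcal C|$ is even.** By Lemma 16 applied to each $j\in\mathcal C$, $\tau(j)=j\,\sigma_T(j)$ defines a map $\mathcal C\to\mathcal C$. With $k=\sigma_T(j)$ we have
$$\tau(\tau(j))=jk\cdot\sigma_T(jk)=jk\cdot k=j,\qquad \tau(j)=jk\neq j .$$
So $\tau$ is an involution of the set $\mathcal C$ without fixed points.

**Step 2: $|\mathcal C|$ is odd.** Let $\hat N$ be the finite image of $N$ in $\mathrm{Sym}(\mathcal C)$. If $|\hat N|$ were even, an involution of $\hat N$ would be the image of some $x\in N$, of order $2^ab$ with $b$ odd, and $x^b$ would be a 2-element with the same image. It normalizes $T$, so $T\langle x^b\rangle$ is a 2-group and $x^b\in T$. But $T$ acts trivially on $\mathcal C\subseteq Z(T)$, a contradiction. So $|\hat N|$ is odd. Since $\hat N$ is transitive on $\mathcal C$, $|\mathcal C|$ divides $|\hat N|$.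

The two steps contradict each other. This proves Theorem B. $\blacksquare$

For the Klein four-group left open above, this says the following. The orbit of $i$ contains $i\ne ik$ and has odd size, so it consists of all three involutions; and three points admit no fixed-point-free pairing.

## 9. The quotient of exponent 3 acting on $O_2(G)$, and the proof of Theorem A

Let $G=G(\mathfrak M)$ have exponent dividing $3\cdot2^n$, and $O=O_2(G)$, which is definable, normal, and nilpotent by Proposition 7.

**Step 1: removing the involutions modulo $O$.** The Sylow 2-subgroups of $G/O$ are the $P/O$ with $P$ Sylow in $G$. By Proposition 9 they are finite, and by conjugacy they have the same order. Theorem B, with the soluble integer $e=3\cdot2^n$, gives a definable normal $K\le G$ of finite index, $O\le K$, with $K/O$ without involutions, that is, of exponent dividing $3$. Groups of exponent $3$ are locally finite (Burnside) and nilpotent of class $\le3$ (Levi–van der Waerden). So $K$ is locally finite, being an extension of the locally finite group $O$ by a locally finite group. Let $C=C_K(O)$. It is definable and normal in $G$.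

It remains to show that almost all of $K$ centralizes $O$, up to $O$ itself. This is where $A_4^{(\omega)}$ has to be excluded, and the centralizer chain condition does it.

**Step 2: $K/OC$ is finite if $|Q:C_Q(O)|$ is bounded for finite 3-subgroups $Q\le K$.** Suppose $K/OC$ is infinite. As an infinite locally finite group it has finite subgroups of arbitrarily large order. Each of them is the image of a finite subgroup $Y\le K$, generated by lifts of its elements. As $Y\cap O$ is a 2-group and $Y/(Y\cap O)$ is a 3-group, $Y=(Y\cap O)Q$ for a Sylow 3-subgroup $Q$ of $Y$. So the image is also the image of $Q$, and since $C_Q(O)\le C$ it has order at most $|Q:C_Q(O)|$. Note that $Q$ has exponent dividing $3$.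

**Step 3: abelian subgroups of $\bar Q=Q/C_Q(O)$ have order at most $3^{d_0}$,** where $d_0=d_0(G)$ is the bound on chains of centralizers from Section 3. $\bar Q$ acts faithfully on $O$. Let $\bar A\le\bar Q$ be abelian. For each nontrivial element of $\bar A$ choose an element of $O$ that it moves. The finitely many $\bar A$-images of these elements generate a finite subgroup $O_1$ of the locally finite 2-group $O$; it is $\bar A$-invariant and $\bar A$ acts faithfully on it. By coprime action $\bar A$ is faithful on $V=O_1/\Phi(O_1)$. By Maschke's theorem $V$ is a direct sum of irreducible $\mathbb F_2\bar A$-modules $V_1,\dots,V_s$, with kernels $K_1,\dots,K_s$ in $\bar A$, and $\bigcap_lK_l=1$. Each $\bar A/K_l$ is an abelian group with a faithful irreducible module, hence cyclic, and it has exponent dividing $3$. So $|\bar A:K_l|\le3$.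

As long as $B_{t-1}\ne1$, choose $l_t$ with $B_{t-1}\not\le K_{l_t}$. This gives
$$\bar A=B_0>B_1>\dots>B_r=1,\qquad B_t=B_{t-1}\cap K_{l_t},\qquad |\bar A|\le3^r .$$
Since $B_t\le K_{l_t}$ and $B_{t-1}\not\le K_{l_t}$, we have $V_{l_t}\le C_V(B_t)$ but $V_{l_t}\not\le C_V(B_{t-1})$. So the $C_V(B_t)$ strictly increase with $t$. By coprime action $C_V(B_t)$ is the image of $C_{O_1}(B_t)$, so the $C_{O_1}(B_t)$ strictly increase. If $\tilde B_t$ is the preimage of $B_t$ in $Q$, then $C_G(\tilde B_t)\cap O_1=C_{O_1}(B_t)$. So the centralizers $C_G(\tilde B_t)$, $0\le t\le r$, form a strict chain, and $r\le d_0$. Thus $|\bar A|\le3^{d_0}$.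

**Step 4: $K/OC$ is finite.** A maximal abelian normal subgroup $\bar A$ of the finite 3-group $\bar Q$ is self-centralizing. It is elementary abelian, of rank $\le d_0$ by Step 3, so $\bar Q/\bar A$ embeds in $\mathrm{Aut}(\bar A)$ and $|\bar Q|\le3^{d_0}\,|GL_{d_0}(3)|$. This bound does not depend on $Q$, so $K/OC$ is finite by Step 2.

**Step 5: $OC$ is nilpotent.** $C\cap O=Z(O)$ is central in $C$, and $C/(C\cap O)\cong CO/O$ has exponent dividing $3$, hence class $\le3$. So $C$ is nilpotent of class $\le4$. Thus $OC$ is a product of two normal nilpotent subgroups, hence nilpotent by Fitting's theorem. It is definable, normal in $G$, and of finite index in $K$, hence in $G$.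

**Step 6: splitting off $E$.** Being nilpotent and periodic, $OC$ is the direct product of its set of 2-elements and its set of elements of odd order, and both are characteristic in $OC$. The former is a normal 2-subgroup of $G$ containing $O$, hence equals $O=O_2(G)$. The latter is $E=\{x\in OC:x^3=1\}$, a definable subgroup, normal in $G$, of exponent dividing $3$. So $O\cap E=1$, $[O,E]=1$, and $OE=OC$ is nilpotent of finite index in $G$. By the reduction in Section 2 this passes to the original model. Hence every stable group of exponent $3\cdot2^n$ is nilpotent-by-finite. $\blacksquare$
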